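\title{Pancyclicity of highly connected claw-free, net-free graphs}

\begin{abstract}
The generalized net $N(i,j,t)$ is a triangle with three disjoint paths of $i$, $j$ and $t$ edges attached at its vertices. We prove the conjecture that for every $k\ge 3$, every $k$-connected graph with no induced claw and no induced $N(i,j,t)$, where $i+j+t=k+1$, has cycles of all lengths from $3$ to its order. The cases $k=3,4$ are known. For $k\ge5$ we prove more: it is enough that $i\ge j\ge t$, $i+j\le k+1$ and $t\le\lceil k/2\rceil-1$. The main tool concerns claw-free graphs of minimum degree at least $5$ with no cycle of length $s-1$, where $s\ge 7$: if two of the three cycles of a theta subgraph are shorter than $s-1$, then so is the third. It follows that every cycle of length $s$ is isometric and, in a $3$-connected graph, carries a large induced net.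
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A graph is \emph{$\{H_1,H_2\}$-free} if it has no induced subgraph isomorphic to $H_1$ or to $H_2$, and \emph{claw-free} if it has no induced \emph{claw} $K_{1,3}$. For integers $i,j,t\ge0$, the \emph{generalized net} $N(i,j,t)$ is obtained from a triangle $a_1a_2a_3$ by attaching at $a_1,a_2,a_3$ paths with $i$, $j$, $t$ edges respectively, called \emph{arms}; the arms are pairwise vertex-disjoint, each meets the triangle only in its attachment vertex, and an arm with $0$ edges attaches nothing. Thus $N(0,0,0)$ is the triangle, $N(1,1,1)$ is the triangle with a pendant edge at each vertex, and the order of the three parameters is immaterial. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any set of fewer than $k$ vertices. A graph on $n$ vertices is \emph{hamiltonian} if it has a cycle of length $n$, and \emph{pancyclic} if it has a cycle of every length $\ell$ with $3\le \ell\le n$.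

The following statement is posed as a conjecture in \cite{Source}.

\begin{theorem}\label{thm:conj}
Let $k\ge3$ and let $i,j,t\ge0$ be integers with $i+j+t=k+1$. Then every $k$-connected $\{K_{1,3},N(i,j,t)\}$-free graph is pancyclic.
\end{theorem}

The statement is known for $k=3$ (Gould, {\L}uczak and Pfender) and for $k=4$, and we take these two cases as known. If $i\le i'$, $j\le j'$ and $t\le t'$, then $N(i,j,t)$ is an induced subgraph of $N(i',j',t')$, so forbidding a larger net is a weaker hypothesis. In passing from $k$ to $k+1$ the connectivity hypothesis gets stronger and the net hypothesis gets weaker, so the remaining cases do not follow formally from the known ones. For $k\ge5$ we prove the following.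

\begin{theorem}\label{thm:main}
Let $k\ge 5$ and let $i\ge j\ge t\ge 0$ be integers with $i+j\le k+1$ and $t\le\lceil k/2\rceil-1$. Then every $k$-connected $\{K_{1,3},N(i,j,t)\}$-free graph is pancyclic.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
Let $k\ge5$ and $i+j+t=k+1$ with $i\ge j\ge t$. Then $i+j\le k+1$ and $t\le\lfloor (k+1)/3\rfloor$, so it suffices to see that $\lfloor (k+1)/3\rfloor\le\lceil k/2\rceil-1$. For $k=5,6,7$ this reads $2\le2$, $2\le2$, $2\le3$, and for $k\ge8$ we have $(k+1)/3\le k/2-1$.
\end{proof}

We do not claim that the bounds in Theorem~\ref{thm:main} are best possible.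

Why should one expect such a theorem? In a claw-free graph, cycles tend to change their length in steps of one. Let $c^-,c,c^+$ be consecutive on a cycle. If $c^-$ and $c^+$ are adjacent, then $c$ can be skipped. If they are not, then every neighbor $y$ of $c$ off the cycle is adjacent to $c^-$ or to $c^+$, since otherwise $c^-,c^+,y$ would form a claw with center $c$; so $y$ can be inserted. A missing cycle length is therefore a rigid constraint. It can be met: the line graph of a graph $H$ of large girth has short cycles, inside the cliques formed by the edges at a vertex of $H$, and long cycles, which follow cycles of $H$, and nothing in between. But a graph $H$ of large girth contains large trees, in particular large subdivided claws, and the line graph of a subdivided claw is a generalized net. Higher connectivity forces higher degrees, hence more short cycles, hence a gap that sits higher up, hence larger nets. This is the trade-off between $k$ and $i+j+t$; Example~\ref{ex:model} carries out the computation.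

The proof shows that every gap looks like this one. Known theorems \cite{KV,XLMWZ} give a Hamilton cycle; they are used for nothing else. So a counterexample $G$ has, for some $s\ge4$, a cycle of length $s$ and none of length $s-1$. Call cycles shorter than $s-1$ short and the others long. The Theta Lemma (Section~\ref{sec:theta}) says that two short cycles that share exactly a path never enclose a long one. It implies that cycles of length $s$ are isometric and that short cycles cluster into ``blobs'' that can be left and re-entered only along long paths (Section~\ref{sec:blobs}). From this we find nets with $i+j\le s-3$ and $t\le\lceil s/2\rceil-3$ (Section~\ref{sec:nets}), which settles the case $s\ge k+4$. If $s\le k+3$, then $G$ is the line graph of a graph $H$ of girth at least $s$ (Section~\ref{sec:reduction}), and the net comes from a subdivided claw grown greedily in $H$ (Section~\ref{sec:spiders}).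

\section{Conventions and a model case}\label{sec:model}

The \emph{length} $|P|$ of a path or cycle $P$ is its number of edges; a single vertex is a path of length $0$. For a path $P$, $\operatorname{int}P$ is the set of its interior vertices and $P[x,y]$ is its subpath between $x$ and $y$. We write $x\sim y$ for adjacency, $N(v)$ for the set of neighbors of $v$, $N[v]=N(v)\cup\{v\}$, $d(v)=|N(v)|$, and $\delta$, $\Delta$ for the minimum and maximum degree. The subgraph induced by $X$ is $G[X]$, and $d_G(x,y)$ is the distance in $G$. The \emph{independence number} $\alpha$ is the largest size of a set of pairwise nonadjacent vertices; $G$ is claw-free exactly when $\alpha(G[N(v)])\le2$ for every $v$. A \emph{chord} of a path or cycle is an edge outside it that joins two of its vertices. A cycle $C$ is \emph{isometric} if $d_G(x,y)=d_C(x,y)$ for all $x,y\in V(C)$; an isometric cycle has no chord. The \emph{girth} of a graph is the length of a shortest cycle.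

We use four standard facts on connectivity.
\begin{itemize}
\item[(C1)] A $k$-connected graph has minimum degree at least $k$.
\item[(C2)] If $\Gamma$ is $2$-connected, $X\subseteq V(\Gamma)$, $|X|\ge2$ and $x\notin X$, then there are two paths from $x$ to $X$ that share only $x$ and meet $X$ only in their last vertices.
\item[(C3)] Any two vertices of a $2$-connected graph lie on a common cycle.
\item[(C4)] A $2$-connected graph stays $2$-connected when we add edges, or a path with two distinct old ends and new interior vertices.
\end{itemize}

The \emph{line graph} $L(H)$ has the edges of $H$ as vertices, two being adjacent when they share an end. It is claw-free, because the neighbors of an edge $xy$ are covered by two cliques, the edges at $x$ and the edges at $y$. A \emph{spider} $S(a,b,c)$, where $a,b,c\ge1$, is a tree formed by three paths, its \emph{legs}, of lengths $a,b,c$ that start at a common vertex and are otherwise disjoint. We need two facts.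
\begin{itemize}
\item[(L1)] If $S(a,b,c)$ is a subgraph of $H$, \emph{not necessarily induced}, then $L(H)$ has an induced $N(a-1,b-1,c-1)$. Indeed, whether two edges share an end does not depend on the ambient graph, so $L(S)$ is an induced subgraph of $L(H)$ for every subgraph $S$; in a spider the first edges of the legs give the triangle and the other edges give the arms.
\item[(L2)] A vertex of degree $D$ in $H$ gives a clique of size $D$ in $L(H)$, hence cycles of all lengths $3,\dots,D$. A cycle $Z$ of length $d$ in $H$ gives cycles of all lengths $d,\dots,m$ in $L(H)$, where $m$ is the number of edges of $H$ with an end on $Z$. For the latter, assign each such edge outside $Z$ to one of its ends $v$ on $Z$; the edges assigned to $v$ and the two edges of $Z$ at $v$ are pairwise adjacent in $L(H)$, so any of the former can be placed between the latter on the cycle $L(Z)$.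
\end{itemize}

\begin{example}\label{ex:model}
Let $H$ have minimum degree at least $3$, maximum degree $\Delta$ and girth $g\ge\Delta+2$, and let $G=L(H)$. The Petersen graph, with $\Delta=3$ and $g=5$, is an instance.

\emph{The gap.} By (L2), $G$ has cycles of lengths $3,\dots,\Delta$ and $g$. It has none of a length $\ell$ with $\Delta<\ell<g$. Let $e_1\dots e_\ell$ be a cycle of $G$ and let $v_l$ be the common end of $e_l$ and $e_{l+1}$, indices modulo $\ell$. If all $v_l$ coincide, then $\ell\le\Delta$. Otherwise $v_{l-1}$ and $v_l$ are equal or joined by $e_l$ for each $l$, so the $v_l$ trace a nontrivial closed walk with at most $\ell$ edges, all distinct; it contains a cycle, and $\ell\ge g$. Thus $G$ has a cycle of length $s=g$ and none of length $s-1$.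

\emph{The nets.} Let $Z$ be a shortest cycle of $H$ and $r$ a vertex on it. A shortest cycle has no chord, so $r$ has a neighbor $y_1$ off $Z$. Continue with a walk $r y_1y_2\dots y_c$ that never reverses an edge, where $c\le\lceil g/2\rceil-1$. It has fewer than $g$ edges, so it is a path. It does not return to $Z$: if $y_l$ were the first vertex on $Z$, then the path up to $y_l$ and the shorter arc of $Z$ would form a cycle of length at most $l+\lfloor g/2\rfloor<g$. With two legs along $Z$, of total length at most $g-1$, we get $S(a,b,c)$ whenever $a+b\le g-1$. By (L1), $G$ has an induced $N(i,j,t)$ whenever $i+j\le s-3$ and $t\le\lceil s/2\rceil-2$. For the Petersen graph, $G$ has no $4$-cycle and contains $N(1,1,1)$ and $N(2,0,1)$.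
\end{example}

Theorem~\ref{thm:nets} is this computation in a claw-free graph that need not be a line graph, with $t$ smaller by one. Two arms run along a cycle of length $s$, and the third walks away from it. In the example the girth of $H$ guarantees that a path which leaves the cycle cannot come back soon. In general there is no $H$, and the graph is full of short cycles. The work of the next three sections is to extract a substitute for the girth from the single missing length $s-1$.

\section{Paths through neighborhoods}\label{sec:paths}

The basic move is to lengthen a path by any prescribed number of outside vertices without changing its ends. It rests on a fact about graphs with $\alpha\le2$, which applies to neighborhoods in claw-free graphs.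

\begin{lemma}\label{lem:two}
Let $\Gamma$ be a graph with $\alpha(\Gamma)\le2$ and let $u\ne w$ be vertices of $\Gamma$. Suppose that $u\not\sim w$ or that $\Gamma$ is connected. Then there are two disjoint paths, one starting at $u$ and one at $w$, that together cover $V(\Gamma)$.
\end{lemma}

\begin{proof}
Choose disjoint paths starting at $u$ and at $w$ with the largest total number of vertices, and let $x,y$ be their last vertices. Suppose that some vertex $z$ is uncovered. By maximality $z\not\sim x$ and $z\not\sim y$, so $x\sim y$ as $\alpha(\Gamma)\le2$. The edge $xy$ joins the two paths into a $u$--$w$ path $R$ on the covered vertices. Deleting any edge of $R$ gives another optimal pair, and each vertex of $R$ is a last vertex in one of these pairs. Hence no uncovered vertex has a neighbor on $R$. This is impossible if $\Gamma$ is connected, and if $u\not\sim w$ it makes $\{u,w,z\}$ independent.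
\end{proof}

\begin{corollary}\label{cor:local}
Let $G$ be claw-free and let $v$ be a vertex with $d(v)\ge2$ and $G[N(v)]$ connected. Then
\begin{itemize}
\item[(a)] for all distinct $u,w\in N(v)$, the graph $G[N[v]]$ has a spanning $u$--$w$ path;
\item[(b)] $G[N[v]]$ has cycles of all lengths $3,\dots,d(v)+1$.
\end{itemize}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:two} in $G[N(v)]$. For (a), join the last vertices of the two paths through $v$. For (b), take $u\sim w$; the edge $uw$ joins the two paths into a path $r_1\dots r_{d(v)}$ that covers $N(v)$, and $vr_1\dots r_{\ell-1}v$ is a cycle of length $\ell$ for $3\le\ell\le d(v)+1$.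
\end{proof}

A \emph{hop} of a path or cycle is an edge $c^-c^+$ of $G$ where $c^-,c,c^+$ are consecutive on it. On a path without hops a single outside neighbor of an interior vertex can be inserted, as we saw in the introduction. The difficulty is to insert many vertices at once, since several of them may fit only into the same edge. Sending each vertex to the first edge that fits makes the vertices sent to one edge a clique; only the start of the path needs Lemma~\ref{lem:two}.

\begin{lemma}[Insertion]\label{lem:insert}
Let $G$ be claw-free and let $P=p_0p_1\dots p_r$, $r\ge2$, be a path without hops. Let $U$ be a set of vertices off $P$, each with a neighbor in $\operatorname{int}P$. Then for every $U'\subseteq U$ there is a $p_0$--$p_r$ path with vertex set $V(P)\cup U'$.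
\end{lemma}

\begin{proof}
Every subset of $U$ satisfies the hypothesis, so we may take $U'=U$. If $u\in U$ and $u\sim p_l$ with $1\le l\le r-1$, then $u\sim p_{l-1}$ or $u\sim p_{l+1}$, as there is no claw at $p_l$. So there is a least index $l(u)$ such that $u$ is adjacent to both $p_{l(u)}$ and $p_{l(u)+1}$. Let $W_l=\{u\in U: l(u)=l\}$ for $0\le l\le r-1$.

Let $l\ge2$. A vertex of $W_l$ is not adjacent to $p_{l-1}$, by the minimality of its index. Two nonadjacent vertices of $W_l$ would then form a claw at $p_l$ with $p_{l-1}$. So $W_l$ is a clique, and it can be inserted, in any order, between $p_l$ and $p_{l+1}$.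

The set $W_0$ has no earlier vertex of $P$ to make it a clique, so we treat the first two edges together. The set $\{p_0,p_2\}\cup W_0\cup W_1$ lies in $N(p_1)$, so it induces a graph with $\alpha\le2$, and $p_0\not\sim p_2$. Lemma~\ref{lem:two} covers it by paths starting at $p_0$ and at $p_2$. Joining their last vertices through $p_1$ gives a $p_0$--$p_2$ path with vertex set $\{p_0,p_1,p_2\}\cup W_0\cup W_1$, which replaces $p_0p_1p_2$.
\end{proof}

\section{The Theta Lemma}\label{sec:theta}

In this section and the next we assume:
\begin{equation}\tag{S}\label{eq:S}
G \text{ is claw-free},\quad \delta(G)\ge5,\quad s\ge7,\quad G\text{ has no cycle of length } s-1 .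
\end{equation}
A cycle is \emph{short} if its length is at most $s-2$ and \emph{long} if its length is at least $s$. Every cycle of $G$ is short or long; in particular, a cycle of length less than $s$ is short. A \emph{theta} consists of three internally disjoint paths between two distinct vertices, at most one of which is a single edge; any two of the paths form a cycle. A theta $(Q;A,A')$ is \emph{bad} if $Q\cup A$ and $Q\cup A'$ are short and $A\cup A'$ is long.

\begin{lemma}[Theta Lemma]\label{lem:theta}
Under \eqref{eq:S}, $G$ has no bad theta.
\end{lemma}

The idea is visible when $Q$ is a single edge. Let $C$ be a cycle of length $s$ with exactly one chord $uv$, and let $A,A'$ be the arcs of $C$ between $u$ and $v$. The chord forms with each arc a cycle of length less than $s$, which is short; from $|A'|+1\le s-2$ we get $|A|\ge3$, and likewise $|A'|\ge3$, so $C$ has no hop. Assume also that no vertex off $C$ has more than three neighbors in $\operatorname{int}A$ or more than three in $\operatorname{int}A'$. Let $Y$ be the set of vertices off $C$ with a neighbor in $\operatorname{int}A$. On the one hand $Y$ is large: each of the $|A|-1$ interior vertices of $A$ has at least $5-2=3$ neighbors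 in $Y$, and each vertex of $Y$ absorbs at most three of these edges, so $|Y|\ge|A|-1$. On the other hand $Y$ is small: by Lemma~\ref{lem:insert} the short cycle $A+uv$ can be lengthened by any number of vertices of $Y$, and it cannot pass the missing length $s-1$, so $|A|+1+|Y|\le s-2=|A|+|A'|-2$. Thus $|A|-1\le|A'|-3$. By symmetry $|A'|-1\le|A|-3$, and the two inequalities contradict each other.

In general the long cycle may have hops and many chords, and outside vertices may have many neighbors on it. We remove these obstacles by two extremal choices: the long cycle is as short as possible, and the arcs on which we count are minimal. The complement of a minimal arc need not be minimal, so the count uses two bad thetas on the same long cycle, each with its minimal arc inside the complement of the other's.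

\begin{proof}[Proof of Lemma~\ref{lem:theta}]
Suppose that bad thetas exist. Let $f\ge s$ be the least length of the long cycle of a bad theta, and fix a bad theta $(Q;A,A')$ with $F=A\cup A'$ of length $f$. If $(J;B,B')$ is any bad theta with $B\cup B'=F$, then $|J|+|B'|\le s-2\le f-2=|B|+|B'|-2$, and the same holds with $B$ and $B'$ exchanged. Hence
\begin{equation}\label{eq:three}
|B|,\,|B'|\ \ge\ |J|+2\ \ge\ 3 .
\end{equation}

\medskip\noindent\textbf{Step 1: $F$ has no hop.}
Let $c^-,c,c^+$ be consecutive on $F$ with $c^-\sim c^+$, and let $F_1$ be the cycle obtained by skipping $c$. Its length $f-1$ is at least $s-1$, so $F_1$ is long. We find a bad theta with long cycle $F_1$, against the choice of $f$. Let $u,v$ be the ends of $Q$.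

If $c$ is interior to $A$, replace $c^-cc^+$ by $c^-c^+$ in $A$. The new path has length at least $2$ by \eqref{eq:three}, and its cycle with $Q$ is shorter than $Q\cup A$. Together with $Q$ and $A'$ it forms the required bad theta. The case $c\in\operatorname{int}A'$ is the same.

If $c=u$, name the neighbors so that $c^-\in A'$ and $c^+\in A$, and let $Q'$ be the path from $c^-$ through $u$ and along $Q$ to $v$. It is internally disjoint from $F_1$. The arcs of $F_1$ between $c^-$ and $v$ have lengths $|A'|-1\ge2$ and $|A|$, so they form with $Q'$ cycles of lengths $|Q|+|A'|\le s-2$ and $|Q|+|A|+1\le s-1$. Both are shorter than $s$, hence short. The case $c=v$ is symmetric.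

\medskip\noindent\textbf{Minimal arcs.}
Let $\mathcal B$ be the set of arcs $B$ of $F$ for which there is a bad theta $(J;B,B')$ with $B\cup B'=F$. For an arc $B$ we write $B'$ for the complementary arc with the same ends; $B\in\mathcal B$ implies $B'\in\mathcal B$. Let $B_1$ be a member of $\mathcal B$ that is minimal under inclusion of subpaths, and let $B_2$ be minimal among the members of $\mathcal B$ contained in $B_1'$. Then $B_2$ is minimal in all of $\mathcal B$, and
\begin{equation}\label{eq:nested}
\operatorname{int}B_2\subseteq\operatorname{int}B_1',\qquad \operatorname{int}B_1\subseteq\operatorname{int}B_2' .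
\end{equation}
Fix bad thetas $(J_l;B_l,B_l')$ for $l=1,2$. In Steps 2--4, $(J;B,B')$ is either of them, $u,v$ are its ends, and $\lambda=|J|$. Note that $|B|\le s-2-\lambda\le s-3$.

\medskip\noindent\textbf{Step 2: no chord of $F$ other than $uv$ has both ends on $B$.}
Let $e=xy\ne uv$ be such a chord and $D=B[x,y]$, a proper subarc of $B$. By Step 1, $|D|\ge3$. The cycle $D+e$ has length $|D|+1\le|B|$, so it is short. The cycle $D'+e$ has length $f-|D|+1<f$. If it is short, then $(e;D,D')$ is a bad theta and $D\in\mathcal B$, against the minimality of $B$. If it is long, let $B^*$ arise from $B$ by replacing $D$ with $e$. Then $|B^*|\ge2$ because $D\ne B$, the cycle $J\cup B^*$ is shorter than $J\cup B$, and $B^*\cup B'=D'+e$. So $(J;B^*,B')$ is a bad theta whose long cycle is shorter than $f$, a contradiction.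

\medskip\noindent\textbf{Step 3: a vertex $z$ off $F$ has at most three neighbors in $\operatorname{int}B$.}
Otherwise let $x$ and $y$ be the first and the last of them along $B$ from $u$ to $v$, and let $D=B[x,y]$. Then $3\le|D|\le|B|-2$. The cycle $D\cup xzy$ has length $|D|+2\le|B|$, so it is short. Let $F'=D'\cup xzy$, of length $f-|D|+2<f$. If $F'$ were short, then $(xzy;D,D')$ would be a bad theta with $D\in\mathcal B$, against the minimality of $B$. So $F'$ is long, and by the choice of $f$ it is not the long cycle of a bad theta. If $z\notin V(J)$, then replacing $D$ with $xzy$ in $B$ gives a shorter path $B^*$, and $(J;B^*,B')$ is a bad theta with long cycle $F'$. Hence $z\in\operatorname{int}J$; see Figure~\ref{fig:theta}.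

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\coordinate (u) at (0,0); \coordinate (v) at (6,0); \coordinate (z) at (3,0);
\coordinate (x) at (1.5,1.4); \coordinate (y) at (4.5,1.4);
\draw[thick] (u) -- node[above left] {$p$} (x) -- node[above] {$D$} (y) -- node[above right] {$q$} (v);
\draw[thick] (u) .. controls (1.5,-1.8) and (4.5,-1.8) .. node[below] {$B'$} (v);
\draw[thick,dashed] (u) -- node[below] {$\lambda_u$} (z) -- node[below] {$\lambda_v$} (v);
\draw (x) -- node[above right] {$1$} (z) -- node[above left] {$1$} (y);
\foreach \w in {u,v,x,y,z} \fill (\w) circle (2pt);
\node[left] at (u) {$u$}; \node[right] at (v) {$v$}; \node[below] at (z) {$z$};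
\node[above] at (x) {$x$}; \node[above] at (y) {$y$};
\end{tikzpicture}
\caption{A bad theta $(J;B,B')$ in which an interior vertex $z$ of $J$ (dashed) has neighbors $x,y$ in the interior of the upper arc $B$. The labels $p,q,\lambda_u,\lambda_v,1$ are lengths. The cycle $O_u$ runs from $u$ along $J$ to $z$, then to $y$ and $v$, and back along $B'$; the cycle $O_v$ is its mirror image.}
\label{fig:theta}
\end{figure}

Put $\lambda_u=|J[u,z]|$, $\lambda_v=|J[z,v]|$, $p=|B[u,x]|\ge1$ and $q=|B[y,v]|\ge1$. The path $J[u,z]$ joins two vertices of $F'$ and is internally disjoint from $F'$. With the arc of $F'$ through $x$ it forms a cycle of length $\lambda_u+p+1<\lambda+|B|$, which is short. With the arc through $y$, $v$ and $B'$ it forms a cycle $O_u$ of length $\lambda_u+1+q+|B'|$. As $F'$ is not the long cycle of a bad theta, $O_u$ is long. Now consider the three internally disjoint $z$--$v$ paths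
\[
J[z,v],\qquad zy\cup B[y,v],\qquad J[z,u]\cup B' ,
\]
of which the last two have length at least $2$. The first two form a cycle of length $\lambda_v+q+1<\lambda+|B|$, which is short; the first and the third form $J\cup B'$, which is short; the last two form $O_u$. This is a bad theta, so $|O_u|\ge f$. The same argument with $u,x$ and $v,y$ exchanged gives a cycle $O_v$ of length $\lambda_v+1+p+|B'|\ge f$. But
\[
|O_u|+|O_v|=(\lambda+|B'|)+(p+q+2+|B'|)=|J\cup B'|+|F'|\le (s-2)+(f-1)<2f ,
\]
a contradiction.

\medskip\noindent\textbf{Step 4: insertion into $B'$.}
Let $X$ be the set of vertices of $\operatorname{int}B$ that are incident with no chord of $F$, and let $Y$ be the set of vertices off $F$ with a neighbor in $\operatorname{int}B'$. We claim that $|Y|\le|X|-2$.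

Let $U$ be the set of vertices outside $V(B')\cup V(J)$ with a neighbor in $\operatorname{int}B'$. By \eqref{eq:three} and Step 1, Lemma~\ref{lem:insert} applies to $B'$ and $U$. Closing the resulting $u$--$v$ paths with $J$ gives cycles of all lengths from $\lambda+|B'|\le s-2$ to $\lambda+|B'|+|U|$. Since $s-1$ is missing, $\lambda+|B'|+|U|\le s-2\le f-2$, that is,
\[
|U|\le|B|-\lambda-2 .
\]
For a lower bound, a vertex of $\operatorname{int}B\setminus X$ is incident with a chord of $F$, whose other end lies in $\operatorname{int}B'$ by Step 2; so $\operatorname{int}B\setminus X\subseteq U$. Also $Y\setminus V(J)\subseteq U$, and at most $\lambda-1$ vertices of $Y$ lie on $J$. These two subsets of $U$ are disjoint, one being on $F$ and one off $F$, so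
\[
|U|\ge(|B|-1-|X|)+(|Y|-\lambda+1)=|B|-\lambda+|Y|-|X| .
\]
The two bounds give the claim.

\medskip\noindent\textbf{Step 5: double counting.}
Let $X_l,Y_l$ be the sets of Step 4 for $(J_l;B_l,B_l')$. A vertex of $X_2$ has exactly two neighbors on $F$, so it has at least $\delta(G)-2\ge3$ neighbors off $F$, and these lie in $Y_1$ by \eqref{eq:nested}. By Step 3 each vertex of $Y_1$ has at most three neighbors in $X_2$. Counting the edges between $X_2$ and $Y_1$ gives $3|X_2|\le3|Y_1|$, so $|X_2|\le|Y_1|\le|X_1|-2$. Exchanging the indices, which \eqref{eq:nested} permits, gives $|X_1|\le|Y_2|\le|X_2|-2$. This is a contradiction.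
\end{proof}

\begin{remark}
The bound $\delta(G)\ge5$ is used only in Step 5, where $\delta(G)-2$ has to match the three neighbors allowed by Step 3; this is where the method needs $k\ge5$. Some degree condition is necessary. Take two disjoint paths $a_1\dots a_5$ and $b_1\dots b_5$ and a vertex $z$, and add the triangles $a_1b_1z$ and $a_5b_5z$. This graph is claw-free. Its cycles have length $3$ (traversing neither path), $6,7,8$ (traversing one), or $10,11$ (traversing both), so we may take $s=10$. The paths $a_1za_5$, $a_1a_2\dots a_5$ and $a_1b_1\dots b_5a_5$ form a bad theta, with cycles of lengths $6$, $8$ and $10$.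
\end{remark}

\section{Isometric cycles and blobs}\label{sec:blobs}

We continue to assume \eqref{eq:S}. The first consequence of the Theta Lemma describes a cycle just above the gap.

\begin{corollary}\label{cor:iso}
Let $C$ be a cycle of length $s$. Then $C$ is isometric, hence chordless, and for every vertex $y$ off $C$ with a neighbor on $C$, the neighbors of $y$ on $C$ are exactly two or exactly three consecutive vertices of $C$.
\end{corollary}

\begin{proof}
Suppose that $d_G(x,x')<d_C(x,x')$ for some $x,x'$ on $C$, and take a shortest $x$--$x'$ path in $G$. Its vertices on $C$ cut it into segments that are internally disjoint from $C$. If every segment were at least as long as the distance in $C$ between its ends, the triangle inequality in $C$ would make the whole path at least as long as $d_C(x,x')$. So some segment $Q$, with ends $u\ne v$, has $|Q|<d_C(u,v)$. Both arcs of $C$ between $u$ and $v$ are longer than $Q$; so both have length at least $2$, and each forms with $Q$ a cycle of length less than $s$, which is short. Since $C$ is long, this is a bad theta.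

Let $C=c_1\dots c_s$, indices modulo $s$, and $y\sim c_l$. Any two neighbors of $y$ on $C$ have distance at most $2$ in $G$, hence in $C$. So they lie among $c_{l-2},\dots,c_{l+2}$, and since $s\ge7$, two vertices of this window whose indices differ by $3$ or $4$ have distance at least $3$ in $C$. Thus all neighbors of $y$ on $C$ lie among three consecutive vertices. As $C$ has no hop and $G$ has no claw, $y\sim c_l$ implies $y\sim c_{l-1}$ or $y\sim c_{l+1}$, for every $l$. This rules out a single neighbor, and two neighbors at distance $2$ without the vertex between them.
\end{proof}

Isometry says that a path which leaves $C$ and returns far from its starting point is long. It says nothing about paths that return nearby, and we still have to find a path that goes far. In Example~\ref{ex:model} the short cycles live inside the cliques of edges at a vertex of $H$, and whatever leaves such a clique and comes back closes a long cycle. The next definition is the general form of these cliques.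

A \emph{blob} is a set $M\subseteq V(G)$ with $|M|\ge3$ such that $G[M]$ is $2$-connected and all cycles of $G[M]$ are short. Every triangle is a blob, and every blob lies in a \emph{maximal} one, with respect to inclusion. An \emph{ear} of $M$ is a triple $(P,u,v)$, where $P=x_1\dots x_p$, $p\ge1$, is a path in $G-M$ and $u\ne v$ are vertices of $M$ with $x_1\sim u$ and $x_p\sim v$. Its \emph{size} is $p$. For a $u$--$v$ path $R$ in $G[M]$ we write $P\cup R$ for the cycle formed by $R$ and $ux_1\dots x_pv$; its length is $p+1+|R|$.

\begin{lemma}\label{lem:blob}
Let $M$ be a maximal blob. Every ear $(P,u,v)$ of $M$ of size $p$ satisfies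
\[
p+1+d_{G[M]}(u,v)\ge s\qquad\text{and}\qquad p\ge s/2 .
\]
In particular, every vertex outside $M$ has at most one neighbor in $M$.
\end{lemma}

\begin{proof}
\emph{(a) For a fixed ear $(P,u,v)$, the cycles $P\cup R$ are all short or all long.} Let $P\cup R$ be short and let $R'\ne R$ be another $u$--$v$ path in $G[M]$. We transform $R$ into $R'$ piece by piece. Let $a$ be the last vertex of the common initial segment of $R$ and $R'$; then $a\ne v$. Let $b$ be the first vertex of $R'$ after $a$ that lies on $R$. It comes after $a$ on $R$, because the vertices of $R$ before $a$ come before $a$ on $R'$. The paths $R[a,b]$ and $R'[a,b]$ and the rest of the cycle $P\cup R$ are internally disjoint $a$--$b$ paths. The first two begin with different edges and the third contains $P$, so they form a theta. The first two form a cycle of $G[M]$, which is short, and the first and third form $P\cup R$. By Lemma~\ref{lem:theta} the second and third form a short cycle. This cycle is $P\cup R''$, where $R''$ arises from $R$ by replacing $R[a,b]$ with $R'[a,b]$, and $R''$ shares a longer initial segment with $R'$. After finitely many such steps we reach $R'$.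

Accordingly we call an ear \emph{short} or \emph{long}.

\emph{(b) A long ear satisfies both inequalities.} The first follows by taking $R$ shortest. By (C3), $u$ and $v$ lie on a cycle of $G[M]$, of length at most $s-2$, so $d_{G[M]}(u,v)\le(s-2)/2$ and $p\ge s-1-(s-2)/2=s/2$.

\emph{(c) Every vertex $x\notin M$ has at most one neighbor in $M$.} Otherwise $G[M\cup\{x\}]$ is $2$-connected by (C4). A cycle of this graph through $x$ has the form $P\cup R$ for an ear of size $1<s/2$, which is not long by (b). So $M\cup\{x\}$ is a blob, against the maximality of $M$.

\emph{(d) There is no short ear.} Suppose there is one, and let $(P,u,v)$ be a short ear of least size $p$. By (c), $p\ge2$. All ears of smaller size are long. We show that the only edges of $G[M\cup V(P)]$ outside $G[M]$ are those of the path $ux_1\dots x_pv$.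

If $P$ had a chord, then shortcutting along it would give a smaller ear with ends $u,v$, whose cycle with any $R$ is shorter than the short cycle $P\cup R$; but that ear is long. Next let $x_a\sim w\in M$ with $(a,w)\ne(1,u),(p,v)$. By (c), $1<a<p$. Reversing the ear if necessary, we may assume $w\ne u$. Then $(x_1\dots x_a,u,w)$ is a smaller ear, hence long. There is a $u$--$v$ path $R$ in $G[M]$ through $w$: any $u$--$v$ path if $w=v$, and otherwise the union of the two paths from $w$ to $\{u,v\}$ given by (C2). The cycle formed by $ux_1\dots x_aw$ and $R[u,w]$ has length $a+1+|R[u,w]|<p+1+|R|$, so it is short, a contradiction.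

Thus the vertices of $P$ have degree $2$ in $G[M\cup V(P)]$, and a cycle of this graph is either a cycle of $G[M]$ or of the form $P\cup R$. All these are short, and the graph is $2$-connected by (C4). So $M\cup V(P)$ is a blob, against the maximality of $M$.

By (d) and (b) every ear satisfies the inequalities.
\end{proof}

\section{Nets along a cycle above the gap}\label{sec:nets}

\begin{theorem}\label{thm:nets}
Let $G$ be a $3$-connected claw-free graph with $\delta(G)\ge5$, and let $s\ge7$ be such that $G$ has a cycle of length $s$ but none of length $s-1$. Then $G$ contains an induced $N(i,j,t)$ for all $i,j,t\ge0$ with $i+j\le s-3$ and $t\le\lceil s/2\rceil-3$.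
\end{theorem}

The plan is to take a maximal blob $M$ that meets the cycle $C$ in a segment, and a path from $M$ to the rest of $C$ that avoids the two ends of the segment. Such a path creates two ears of $M$, one in each direction around $C$, and Lemma~\ref{lem:blob} forces it to be long once it is prolonged inside $M$ back to $C$. The prolonged path is the third arm; see Figure~\ref{fig:net}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!20] (-1.6,0) ellipse (1.25 and 1.6);
\draw[thick] (0,0) circle (1.8);
\coordinate (c1) at (140:1.8); \coordinate (cr) at (220:1.8);
\coordinate (cm) at (172:1.8); \coordinate (cn) at (192:1.8); \coordinate (ct) at (0:1.8);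
\coordinate (w1) at (-1.25,0); \coordinate (wh) at (-0.6,0);
\coordinate (x1) at (0,0); \coordinate (xq) at (1.15,0);
\draw (cm) -- (w1) -- (cn);
\draw[very thick] (w1) -- (xq);
\draw (xq) -- (ct);
\foreach \w in {c1,cr,cm,cn,ct,w1,wh,x1,xq} \fill (\w) circle (1.6pt);
\node[left] at (c1) {$c_1$}; \node[left] at (cr) {$c_r$}; \node[left] at (cm) {$c_\mu$};
\node[right] at (ct) {$c_\tau$}; \node[above] at (w1) {$w_1$}; \node[above] at (wh) {$w_h$};
\node[above] at (x1) {$x_1$}; \node[above] at (xq) {$x_q$};
\node at (-2.45,-0.75) {$M$}; \node at (1.65,1.35) {$C$};
\end{tikzpicture}
\caption{A cycle $C$ of length $s$ meets a maximal blob $M$ (shaded) in the segment $c_1\dots c_r$. The thick path $w_1\dots w_hx_1\dots x_q$ has at least $s/2-1$ vertices, and only its first and last vertex have neighbors on $C$. The net has its triangle at $w_1$, two arms along $C$, and the third arm along the thick path.}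
\label{fig:net}
\end{figure}

\begin{proof}
Assumption \eqref{eq:S} holds. Let $C$ be a cycle of length $s$. It is chordless by Corollary~\ref{cor:iso}, so its vertices have neighbors off $C$, and each such neighbor forms a triangle with an edge of $C$. Let $M$ be a maximal blob that contains such a triangle.

\medskip\noindent\textbf{$C$ meets $M$ in a segment.} We have $|V(C)\cap M|\ge2$, and $V(C)\not\subseteq M$ since $C$ is long. Each component of $C-M$ is a path whose two neighbors along $C$ are distinct vertices of $M$, so it is an ear and has at least $s/2$ vertices by Lemma~\ref{lem:blob}. Two components and $V(C)\cap M$ would have more than $s$ vertices. So there is one component, and we may write $C=c_1c_2\dots c_s$, indices modulo $s$, with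
\[
I=V(C)\cap M=\{c_1,\dots,c_r\},\qquad O=V(C)\setminus M=\{c_{r+1},\dots,c_s\},\qquad 2\le r\le s-1 .
\]

\medskip\noindent\textbf{The path $Z$.} As $G$ is $3$-connected, $G-\{c_1,c_r\}$ is connected. The set $M^\circ=M\setminus\{c_1,c_r\}$ is nonempty. Let $W=w\,x_1\dots x_q\,c_\tau$, with $w\in M^\circ$, $q\ge0$ and $r<\tau\le s$, be a shortest path from $M^\circ$ to $O$ in $G-\{c_1,c_r\}$. Its interior vertices $x_1,\dots,x_q$ lie outside $M\cup V(C)$. Let $h$ be the distance in $G[M]$ from $I$ to $w$; if $q=0$, choose $W$ among the edges from $M^\circ$ to $O$ so that $h$ is minimum. Let $w_0w_1\dots w_h$ be a shortest path in $G[M]$ from $I$ to $w$, with $w_0=c_\mu$ and $w_h=w$.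

We have $h\ge1$. Otherwise $w=c_\mu$ with $1<\mu<r$, and both neighbors of $w$ along $C$ are in $M$. If $q=0$, then $W$ is a chord of $C$. If $q\ge1$, then by Corollary~\ref{cor:iso} the vertex $x_1$ is adjacent to $c_\mu$ and to $c_{\mu-1}$ or $c_{\mu+1}$, which are two vertices of $M$, against Lemma~\ref{lem:blob}.

Let $Z=z_1\dots z_m$ be the path $w_1\dots w_hx_1\dots x_q$, so $m=h+q$. It is disjoint from $C$.

\medskip\noindent\textbf{$Z$ is long: $m\ge s/2-1$.} The path $x_1\dots x_qc_\tau c_{\tau-1}\dots c_{r+1}$ is an ear from $w$ to $c_r$ of size $q+\tau-r$, and $d_{G[M]}(w,c_r)\le h+r-\mu$. The path $x_1\dots x_qc_\tau c_{\tau+1}\dots c_s$ is an ear from $w$ to $c_1$ of size $q+s-\tau+1$, and $d_{G[M]}(w,c_1)\le h+\mu-1$. Lemma~\ref{lem:blob} gives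
\[
s\le m+1+(\tau-\mu),\qquad s\le m+1+s-(\tau-\mu),
\]
and the sum of the two is $2s\le2m+2+s$. Hence $m\ge\lceil s/2\rceil-1\ge3$.

\medskip\noindent\textbf{$Z$ is induced.} The paths $w_1\dots w_h$ and $x_1\dots x_q$ are parts of shortest paths in induced subgraphs of $G$, so they have no chords. The only neighbor of $x_1$ in $M$ is $w_h$, by Lemma~\ref{lem:blob}, and $x_l$ with $l\ge2$ has no neighbor in $M^\circ$ because $W$ is shortest.

\medskip\noindent\textbf{The vertices $z_2,\dots,z_{m-1}$ have no neighbor on $C$.} Consider first $w_l$ with $2\le l\le h$ and $w_l\ne z_m$. It has distance $l\ge2$ from $I$ in $G[M]$, so it has no neighbor in $I$. If $q\ge1$, no vertex of $M^\circ$ has a neighbor in $O$, because $W$ is shortest. If $q=0$, then $l<h$, and a neighbor of $w_l$ in $O$ would contradict the minimality of $h$. Consider next $x_l$ with $l<q$. It has no neighbor in $O$, because $W$ is shortest. If it had a neighbor in $I$, it would have two neighbors on $C$ by Corollary~\ref{cor:iso}, both in $I\subseteq M$, against Lemma~\ref{lem:blob}.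

\medskip\noindent\textbf{The net.} The vertex $z_1=w_1$ is adjacent to $c_\mu$. If it had three consecutive neighbors $c_{l-1},c_l,c_{l+1}$ on $C$, then $c_{l-1},c_{l+1},z_2$ would form a claw at $z_1$, since $2\le m-1$ and so $z_2$ has no neighbor on $C$. By Corollary~\ref{cor:iso}, $z_1$ has exactly two neighbors $c_\beta,c_{\beta+1}$ on $C$. Let $i+j\le s-3$ and $t\le\lceil s/2\rceil-3\le m-2$. Take the triangle $z_1c_\beta c_{\beta+1}$ with the arms
\[
c_\beta c_{\beta-1}\dots c_{\beta-i},\qquad c_{\beta+1}c_{\beta+2}\dots c_{\beta+1+j},\qquad z_1z_2\dots z_{t+1}.
\]
The first two arms occupy $i+j+2\le s-1$ consecutive vertices of the chordless cycle $C$, which induce a path. The third arm is induced, $z_1$ has no further neighbor on $C$, and $z_2,\dots,z_{t+1}$ have none because $t+1\le m-1$. So this is an induced $N(i,j,t)$.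
\end{proof}

\begin{remark}
The theorem fails for $2$-connected graphs, where $\{c_1,c_r\}$ can cut the blob off. Take four disjoint copies of $K_6$, choose two vertices in each, and join the copies in a ring by four disjoint edges between chosen vertices. The graph is claw-free with $\delta=5$, and its cycles have lengths $3,\dots,6$ and $8,\dots,24$, so $s=8$ is admissible and the conclusion would include $N(1,1,1)$. But each triangle lies in one $K_6$, and at most two of its vertices have a neighbor that is not adjacent to the whole triangle.
\end{remark}

\section{Reduction to line graphs of large girth}\label{sec:reduction}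

We now prove Theorem~\ref{thm:main}, up to a lemma on spiders. To apply Theorem~\ref{thm:nets} we need a cycle that is longer than a missing length. A Hamilton cycle serves, and it is supplied by two published results.

\begin{theorem}[Kaiser and Vr\'ana \cite{KV}]\label{thm:KV}
Every $5$-connected claw-free graph with minimum degree at least $6$ is hamiltonian.
\end{theorem}

\begin{theorem}[Xiong, Lai, Ma, Wang and Zhang \cite{XLMWZ}]\label{thm:X}
Let $s_1,s_2,s_3>0$ be integers with $s_1+s_2+s_3\le9$. Every $3$-connected $\{K_{1,3},N(s_1,s_2,s_3)\}$-free graph is hamiltonian.
\end{theorem}

Theorem~\ref{thm:nets} suffices when the gap is at $s\ge k+4$. A vertex with a connected neighborhood produces all lengths up to $k+1$, which gives only $s\ge k+3$, and the blobs will supply the missing unit unless the neighborhood is complete. If all neighborhoods are complete or disconnected, then $G$ is a line graph $L(H)$. Now the gap can be low: the cliques of $G$ may have only about $k/2$ vertices, and a shortest cycle of $H$ may be too short to carry two legs as in Example~\ref{ex:model}. This case needs the following lemma, proved in Section~\ref{sec:spiders}.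

\begin{lemma}\label{lem:spider}
Let $k\ge5$ and let $a\ge b\ge c\ge1$ be integers with $a+b\le k+3$ and $c\le\lceil k/2\rceil$. Let $H$ be a nonempty graph such that
\begin{itemize}
\item[(h1)] $\delta(H)\ge2$, so that $H$ has a cycle and a finite girth $g$;
\item[(h2)] $d(u)+d(v)\ge k+2$ for every edge $uv$;
\item[(h3)] $\Delta(H)\le g-2$.
\end{itemize}
Then $H$ contains the spider $S(a,b,c)$ as a subgraph.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k,i,j,t$ be as in the theorem, and suppose that $G$ is $k$-connected, $\{K_{1,3},N(i,j,t)\}$-free and not pancyclic. Then $G$ is not complete, and $\delta(G)\ge k\ge5$ by (C1). Let $n=|V(G)|$.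

\medskip\noindent\textbf{Step 1: $G$ is hamiltonian.} For $k\ge6$ this is Theorem~\ref{thm:KV}. Let $k=5$, so $i+j\le6$ and $t\le2$. Replace each parameter equal to $0$ by $1$ to obtain $i',j',t'>0$; then $G$ is $N(i',j',t')$-free. If $t\ge1$, then $i'+j'+t'\le6+2$. If $t=0<j$, the sum is at most $6+1$. If $j=t=0$, it is at most $6+1+1$. So Theorem~\ref{thm:X} applies.

\medskip\noindent\textbf{Step 2: the gap.} Let $\ell$ with $3\le\ell<n$ be a missing cycle length and let $s$ be the least length greater than $\ell$ of a cycle of $G$; it exists by Step 1. Then $G$ has a cycle of length $s$ and none of length $s-1\ge3$. If $s\ge k+4$, then $s\ge9$, $i+j\le k+1\le s-3$, and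
\[
t\le\lceil k/2\rceil-1=\lceil (k+4)/2\rceil-3\le\lceil s/2\rceil-3 ,
\]
so Theorem~\ref{thm:nets} gives an induced $N(i,j,t)$. Hence $s\le k+3$.

\medskip\noindent\textbf{Step 3: every neighborhood is complete or disconnected.} Suppose that $G[N(v)]$ is connected and not complete. By Corollary~\ref{cor:local}(b), $G$ has cycles of all lengths $3,\dots,d(v)+1$, so $s-1\ge d(v)+2\ge k+2$. With Step 2 this gives $s=k+3\ge8$ and $d(v)=k$; in particular \eqref{eq:S} holds. The graph $G[N[v]]$ is $2$-connected, since deleting $v$ leaves the connected graph $G[N(v)]$ and deleting any other vertex leaves $v$ adjacent to all the rest. It has $k+1=s-2$ vertices, so $N[v]$ is a blob. Let $M\supseteq N[v]$ be a maximal blob.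

In fact $M=N[v]$. Otherwise (C2), applied in $G[M]$ to a vertex of $M\setminus N[v]$ and the set $N[v]$, gives a path of length at least $2$ with interior outside $N[v]$ and distinct ends $u,w\in N[v]$. Neither end is $v$, which has no neighbor outside $N[v]$. With the spanning $u$--$w$ path of $G[N[v]]$ from Corollary~\ref{cor:local}(a), of length $k$, it forms a cycle of length at least $k+2=s-1$ in $G[M]$, which is not short.

Since $n\ge s>|M|$, there are vertices outside $M$. The set $\Pi\subseteq N(v)$ of vertices with a neighbor outside $M$ separates $v$ from them, so $|\Pi|\ge k$ by $k$-connectivity, and $\Pi=N(v)$. As $G[N(v)]$ is connected and not complete, a shortest path between two nonadjacent vertices begins with an induced path $awb$ in $G[N(v)]$. Let $x\notin M$ be a neighbor of $w$. By Lemma~\ref{lem:blob}, $w$ is the only neighbor of $x$ in $M$, so $a,b,x$ form a claw at $w$, a contradiction.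

\medskip\noindent\textbf{Step 4: $G=L(H)$ with $H$ triangle-free.} A disconnected graph with $\alpha\le2$ has exactly two components, both complete. So by Step 3 each $G[N(v)]$ has one or two components, all complete, and the maximal cliques containing $v$ are the sets formed by $v$ and one of these components. Thus every vertex lies in one or two maximal cliques, and every edge $vu$ lies in exactly one, the one given by the component of $u$; so two maximal cliques share at most one vertex. Let $H$ have one vertex for each maximal clique of $G$ and one extra vertex for each $v\in V(G)$ that lies in only one maximal clique. For each $v\in V(G)$, let $H$ have an edge joining the two maximal cliques of $v$, or joining its only one to its extra vertex. Then $H$ is simple and has no isolated vertices. Two vertices of $G$ are adjacent exactly when they lie in a common maximal clique, that is, when the corresponding edges share an end (an extra vertex has degree $1$). So $G=L(H)$, and $H$ is connected because $G$ is.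

A triangle of $H$ would consist of maximal cliques $K_1,K_2,K_3$ and distinct vertices $v_1\in K_2\cap K_3$, $v_2\in K_1\cap K_3$, $v_3\in K_1\cap K_2$. Then $v_3$ and $v_2$ lie in the different components $K_2-v_1$ and $K_3-v_1$ of $G[N(v_1)]$, yet they are adjacent in $K_1$. So $H$ is triangle-free. An edge $uv$ of $H$ has degree $d_H(u)+d_H(v)-2$ as a vertex of $G$, so
\begin{equation}\label{eq:edge}
d_H(u)+d_H(v)\ge k+2\qquad\text{for every edge } uv \text{ of } H .
\end{equation}

\medskip\noindent\textbf{Step 5: $H$ has no cycle shorter than $s$, and $\Delta(H)\le s-2$.} Suppose that a shortest cycle $Z$ of $H$ has length $d\le s-1$. Then $d\ge4$ and $Z$ has no chord, so the number of edges of $H$ with an end on $Z$ is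
\[
\sum_{v\in V(Z)}d_H(v)-d=\frac12\sum_{uv\in E(Z)}\bigl(d_H(u)+d_H(v)\bigr)-d\ \ge\ \frac{d(k+2)}2-d=\frac{dk}2\ \ge\ 2k
\]
by \eqref{eq:edge}. By (L2), $G$ has cycles of all lengths from $d$ to $2k$. This range contains $s-1$, since $d\le s-1\le k+2\le2k$, a contradiction. Also by (L2), a vertex of degree at least $s-1\ge3$ in $H$ would give a cycle of length $s-1$ in $G$.

\medskip\noindent\textbf{Step 6: removing the leaves.} A leg cannot be continued through a \emph{leaf}, a vertex of degree $1$, so let $H^*$ be obtained from $H$ by deleting all leaves. Since $G$ is not complete, $H$ is not a star; being connected, it has a vertex that is not a leaf, so $H^*$ is nonempty. Let $u\in V(H^*)$. If no neighbor of $u$ is a leaf, then $d_{H^*}(u)=d_H(u)\ge2$. If some neighbor $y$ of $u$ is a leaf, delete from $G$ the $d_{H^*}(u)$ edges of $H$ that join $u$ to non-leaves. In what remains, the edges from $u$ to leaves are adjacent only to each other, so $uy$ is separated from the edges of $H$ that are not at $u$; such edges exist because $H$ is connected and not a star. By $k$-connectivity, $d_{H^*}(u)\ge k$.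

Hence $H^*$ satisfies (h1). For (h2), let $uv$ be an edge of $H^*$. If neither end has a leaf neighbor, \eqref{eq:edge} applies unchanged; if $u$ has one, then $d_{H^*}(u)+d_{H^*}(v)\ge k+2$ directly. By Step 5 the girth $g$ of $H^*$ is at least $s$ and $\Delta(H^*)\le s-2\le g-2$, which is (h3). Let $a=i+1$, $b=j+1$, $c=t+1$; then $a\ge b\ge c\ge1$, $a+b\le k+3$ and $c\le\lceil k/2\rceil$. By Lemma~\ref{lem:spider}, $H$ contains $S(a,b,c)$, and by (L1), $G$ contains an induced $N(i,j,t)$. This contradiction proves the theorem.
\end{proof}

\section{Growing a spider}\label{sec:spiders}

It remains to prove Lemma~\ref{lem:spider}. The hypotheses allow $a+b$ to be almost $2g$, and already for $k=5$, $g=6$ they allow $a+b=8$. So the spider has vertices at distance more than $g$ from each other, and edges of $H$ may join a growing leg to older parts of the tree. We grow the legs greedily, shortest first, and look one step ahead so as never to enter a vertex all of whose neighbors are used. If the procedure gets stuck at a vertex $w$, then $w$ turns out to have large degree, and each of its neighbors marks a vertex of the tree within distance $2$ of $w$ in $H$. By the girth these marked vertices are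 far from $w$ and from each other in the tree, and the tree is too small to hold them.

\begin{proof}[Proof of Lemma~\ref{lem:spider}]
By (h2), $\Delta(H)\ge(k+2)/2>3$. With (h3) this gives $g\ge6$ and $k\le2g-6$, so
\begin{equation}\label{eq:sp1}
a+b\le2g-3,\qquad a\le2g-4,\qquad b\le g-2,\qquad c\le g-3 .
\end{equation}

\medskip\noindent\textbf{The procedure.} Let $r$ be a vertex of degree at least $4$. We grow three legs from $r$, one vertex at a time: first $C$ to length $c$, then $B$ to length $b$, then $A$ to length $a$. At any moment let $T$ be the current tree, let $\ell^*\in\{c,b,a\}$ be the target length of the current leg, and let $w$ be its end, at depth $L<\ell^*$. Here \emph{depth} is distance from $r$ in $T$, and $w=r$, $L=0$ when a leg starts; if $w\ne r$, then $w$ is a leaf of $T$. We write $A_x,B_x,C_x$ for the vertex of depth $x$ on the leg in question. The distance $d_T$ between two vertices is the difference of their depths if they lie on one leg ($r$ lies on all legs) and the sum otherwise. A neighbor $y$ of $w$ is \emph{old} if $y\in V(T)$ and $wy\notin E(T)$. A neighbor $z\notin V(T)$ of $w$ is \emph{dead} if $N(z)\subseteq V(T)$. The rule is: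
\begin{quote}
if $\ell^*-L=1$, extend the leg to any neighbor of $w$ outside $T$; if $\ell^*-L\ge2$, extend it to a neighbor of $w$ outside $T$ that is not dead.
\end{quote}
We show that the rule can always be followed. The girth enters through one observation.
\begin{itemize}
\item[(G)] If distinct vertices $x,y$ of $T$ are joined by a path of length $\rho$ in $H$ that uses no edge of $T$ and meets the $x$--$y$ path of $T$ only in $x$ and $y$, then $d_T(x,y)\ge g-\rho$.
\end{itemize}
Thus an old neighbor $y$ has $d_T(w,y)\ge g-1$, and if $w\ne r$, two old neighbors have distance at least $g-2$ in $T$.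

\medskip\noindent\textbf{Step 1: old neighbors.} \emph{If $w=r$, then $w$ has no old neighbor. If $w\ne r$, then $w$ has at most two.} The proof uses only the shape of $T$ and $L\le\ell^*-1$, not the rule by which $T$ was grown.

If $w=r$, all depths are at most $\max(b,c)\le g-2$. If $w\ne r$ is on $C$, then $T$ is a path of length at most $c-1<g-1$, so there is no old neighbor. If $w\ne r$ is on $B$, there is none on $B$, where distances from $w$ are at most $b-1\le g-3$, and at most one on $C-r$, where depths differ by at most $c-1\le g-4$. Let $w\ne r$ be on $A$. On each of $B-r$ and $C-r$ there is at most one old neighbor, since depths differ by at most $b-1\le g-3$. Old neighbors on $A$ have depth at most $L-(g-1)$, so two of them would need $L\ge(g-1)+(g-2)$, whereas $L\le a-1\le2g-5$. Finally, suppose there is one on $A$, at depth $x$, and one on $B-r$ or $C-r$, at depth $y\le b$. Then $x+y\ge g-2$ and $L\ge x+g-1$, so $a+b\ge L+1+y\ge 2g-2$, against \eqref{eq:sp1}. So there is either one old neighbor on $A$ and no other, or none on $A$ and at most two in all.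

\medskip\noindent\textbf{Step 2: how the procedure can get stuck.} The vertex $w$ always has a neighbor outside $T$. If $w=r$, it has degree at least $4$, at most two neighbors in the tree edges, and no old neighbor. If $w\ne r$, it was added when the remaining length was $\ell^*-(L-1)\ge2$, so it was not dead. Hence the rule can fail only if
\begin{equation}\label{eq:stuck}
\ell^*-L\ge2,\ \text{ and all neighbors of $w$ outside $T$, of which there is at least one, are dead.}
\end{equation}
Assume \eqref{eq:stuck}. Let $z$ be dead. In the tree $T+wz$ the vertex $z$ is the end of the current leg at depth $L+1\le\ell^*-1$, and all its neighbors other than $w$ are old. By Step 1, $d(z)\le3$. By (h2), $d(w)\ge k-1$, and by (h3), $g\ge k+1$. This improves \eqref{eq:sp1} to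
\begin{equation}\label{eq:sp2}
g\ge k+1,\qquad a+b\le g+2,\qquad c\le\lceil (g-1)/2\rceil=\lfloor g/2\rfloor .
\end{equation}

\medskip\noindent\textbf{Step 3: points.} Let $v_1,\dots,v_m$ be the neighbors of $w$ that are not joined to $w$ by an edge of $T$; each is old or dead. We have $m\ge d(w)-1\ge k-2\ge3$ if $w\ne r$, and $m\ge d(w)-2\ge k-3\ge2$ if $w=r$. To each $v=v_l$ we assign a \emph{point} $\pi(v)\in V(T)$: let $\pi(v)=v$ if $v$ is old, and let $\pi(v)$ be any vertex of $N(v)\setminus\{w\}$ if $v$ is dead, which exists by (h1). By (G),
\begin{equation}\label{eq:far}
d_T(w,\pi(v))\ge g-2 .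
\end{equation}
For $v\ne v'$ the points are distinct, since $\pi(v)=\pi(v')$ would give a cycle of length $3$ or $4$ through $w$, $v$ and $v'$. Moreover
\begin{equation}\label{eq:apart}
d_T(\pi(v),\pi(v'))\ge g-4 .
\end{equation}
Indeed, the path from $\pi(v)$ through $v,w,v'$ to $\pi(v')$ has length at most $4$, and (G) applies if the path in $T$ avoids $w$; if it passes through $w$, it has length at least $2(g-2)$ by \eqref{eq:far}. We show that $T$ has no room for $m$ points.

\medskip\noindent\textbf{Step 4: $w=r$, or $w$ is on $C$ or $B$.} If $w=r$, points have depth at least $g-2\ge k-1$. But $c\le\lceil k/2\rceil<k-1$ and $b\le(k+3)/2\le k-1$, so only the end of $B$ can be a point, against $m\ge2$. If $w\ne r$ is on $C$, all distances from $w$ are at most $L\le c-2<g-2$, so there is no point at all. If $w\ne r$ is on $B$, then $L\le b-2<g-2$, so all points lie on $C-r$. Three points there need $c-1\ge2(g-4)\ge2(k-3)$ by \eqref{eq:apart}, whereas $c-1\le(k-1)/2<2(k-3)$.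

From now on $w\ne r$ is on $A$, so $L\le a-2$ and $m\ge3$. By \eqref{eq:far}, points on $A$ have depth at most $L-(g-2)\le a-g$. With \eqref{eq:sp2} this leaves three possibilities for the position of the points:
\begin{itemize}
\item[(P1)] $a\ge g$ and $b=1$. Then $c=1$ and $a\le g+1$, so all points are among $A_1,r,B_1,C_1$, which have pairwise distance at most $2$.
\item[(P2)] $a\ge g$ and $b=2$. Then $a=g$ and $c\le2$, so all points lie on the path $B\cup C$, of length at most $4$.
\item[(P3)] $a\le g-1$. Then all points lie on $B-r$ and $C-r$.
\end{itemize}

\medskip\noindent\textbf{Step 5: $w$ on $A$ and $g\ge7$.} Now points have pairwise distance at least $g-4\ge3$. In case (P1) there is at most one point, and in case (P2) at most two, since three would need a path of length $6$. In case (P3), two of the points lie on the same leg. On $C$ this needs $c-1\ge g-4$, but $c\le\lfloor g/2\rfloor<g-3$; for $g=7$ this reads $3<4$, and for $g\ge8$ we have $g/2<g-3$. On $B$, let $y$ be the smaller of the two depths. Then $b\ge y+g-4$ by \eqref{eq:apart} and $L+y\ge g-2$ by \eqref{eq:far}, so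
\[
a+b\ge(L+2)+(y+g-4)\ge2g-4>g+2 ,
\]
against \eqref{eq:sp2}.

\medskip\noindent\textbf{Step 6: $w$ on $A$ and $g=6$.} Here \eqref{eq:apart} gives only distance $2$, which is not enough, but the degrees are determined and we can count more points. By \eqref{eq:sp2}, $k=5$, $a+b\le8$, $b\le4$ and $c\le3$. By (h3) all degrees are at most $4$, and then by (h2) at least $3$. So $d(w)=4$, $m=3$, and each dead vertex has degree $3$. At least one of $v_1,v_2,v_3$ is dead. We now regard \emph{both} vertices of $N(v)\setminus\{w\}$ as points of a dead vertex $v$. As either could have been chosen as $\pi(v)$, the bound \eqref{eq:far}, the distinctness of points of different $v_l$, and (P1)--(P3) hold for all points. Since $w$ is a leaf of $T$, paths in $T$ between points avoid $w$, and (G) gives the following lower bounds for distances in $T$: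
\begin{itemize}
\item[(D1)] $4$ between the two points of a dead vertex (joined by a path of length $2$);
\item[(D2)] $4$ between two old neighbors (length $2$);
\item[(D3)] $3$ between an old neighbor and a point of a dead vertex (length $3$);
\item[(D4)] $2$ between points of different dead vertices (length $4$).
\end{itemize}
Case (P1) contradicts (D1). In case (P2) the only possible pair at distance $4$ is $\{B_2,C_2\}$. By (D1) it is the pair of points of every dead vertex, so exactly one $v_l$ is dead and two are old. By (D2) the old ones are also $B_2$ and $C_2$, against (D3).

In case (P3), depths range over at most $1,\dots,4$ on $B-r$ and $1,\dots,3$ on $C-r$. By (D1), each dead vertex has one point on $B$ and one on $C$. By (D4), at most two points of dead vertices fit on $C$, so at most two $v_l$ are dead and at least one is old. An old neighbor is not on $C$, by (D3), because $C$ carries a point of a dead vertex and depths on $C-r$ differ by at most $2$. So old neighbors are on $B$, and by (D2) there is only one, say $y$; hence exactly two $v_l$ are dead. By (D3) the depth of $y$ differs by at least $3$ from the depths of their two points on $B$. So $y$ is one of $B_1,B_4$ and both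 points equal the other, although they are distinct.

\medskip
In every case \eqref{eq:stuck} is impossible. So the rule can always be followed, and the procedure ends with the spider $S(a,b,c)$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it of Theorem~\ref{thm:conj}.

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Hamiltonicity and Pancyclicity of 4-connected, Claw- and Net-free Graphs},
\texttt{https://etd.library.emory.edu/downloads/f1881m523?locale=pt-BR\%2A}.

\bibitem{KV}
Kaiser and Vr\'ana,
\emph{Hamilton cycles in 5-connected line graphs},
European J. Combin. 33 (2012).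

\bibitem{XLMWZ}
Xiong, Lai, Ma, Wang and Zhang,
\emph{Hamilton cycles in 3-connected claw-free and net-free graphs},
Discrete Math. 313 (2013).

\end{thebibliography}
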